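\title{Position, momentum and one orthonormal basis determine every state on $L^2(\mathbb{R})$}

\begin{abstract}
We construct an orthonormal basis $(h_n)$ of $L^2(\mathbb{R})$ such that every quantum state $\rho$ is determined by its position distribution, its momentum distribution and the numbers $\langle h_n,\rho h_n\rangle$. Thus position and momentum, which do not determine the state, can be completed to an informationally complete triple by one sharp observable. More precisely, every self-adjoint compact operator is a norm limit of operators $f(Q)+g(P)+C$ with $C$ diagonal in the basis, and the basis may begin arbitrarily close to any given finite orthonormal system. No two of the three observables suffice, and no observable with finitely many outcomes can serve as the third. The proof uses a strong coupling across a much larger spectral gap to produce a prescribed rank-one projection inside $f(Q)+g(P)$, and iterates this inside an algebra generated by functions of $Q$, functions of $P$ and compact operators.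
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $\mathcal{H}=L^2(\mathbb{R})$, with inner product linear in the second slot. A \emph{state} is a positive trace-class operator $\rho$ on $\mathcal{H}$ with $\operatorname{tr}\rho=1$. An \emph{observable} with value space a measurable space $(\Omega,\mathcal{A})$ is a normalized positive operator valued measure: a map $\mathsf{E}$ from $\mathcal{A}$ to the positive bounded operators, with $\mathsf{E}(\Omega)=1$, such that $\Delta\mapsto\langle\psi,\mathsf{E}(\Delta)\psi\rangle$ is a measure for every $\psi\in\mathcal{H}$. The operators $\mathsf{E}(\Delta)$ are its \emph{effects}, and its outcome distribution in the state $\rho$ is the probability measure $\Delta\mapsto\operatorname{tr}[\rho\,\mathsf{E}(\Delta)]$. The observable is \emph{sharp} if all effects are projections; then $\mathsf{E}(\Delta)\mathsf{E}(\Delta')=\mathsf{E}(\Delta\cap\Delta')$, so the effects commute. A family $(\mathsf{E}_1,\dots,\mathsf{E}_n)$ is \emph{informationally complete} if two states that have the same outcome distribution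 for each $\mathsf{E}_i$ are equal.

The position and momentum observables $\mathsf{Q},\mathsf{P}$ are the spectral measures, on the Borel sets of $\mathbb{R}$, of the operators $(Q\psi)(x)=x\psi(x)$ and $(P\psi)(x)=-i\psi'(x)$. Two known facts frame the question. Position and momentum are totally noncommutative: only $\psi=0$ satisfies $\mathsf{Q}(\Delta)\mathsf{P}(\Delta')\psi=\mathsf{P}(\Delta')\mathsf{Q}(\Delta)\psi$ for all Borel sets $\Delta,\Delta'$. Nevertheless the pair $(\mathsf{Q},\mathsf{P})$ is not informationally complete; this is the negative answer to the Pauli problem. How much has to be added?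

\begin{quote}
\emph{Is there a sharp observable $\mathsf{H}$ on $L^2(\mathbb{R})$, with any value space, such that the triple $(\mathsf{Q},\mathsf{P},\mathsf{H})$ is informationally complete?}
\end{quote}

The question is posed in \cite{tomography}, where it is described as apparently open. We show that the answer is yes.

\subsection{What the simplest cases suggest}

Informational completeness is a linear condition.

\begin{lemma}\label{lem:annihilator}
A family $(\mathsf{E}_1,\dots,\mathsf{E}_n)$ is informationally complete if and only if $T=0$ is the only self-adjoint trace-class operator with $\operatorname{tr}[T\mathsf{E}_i(\Delta)]=0$ for all $i$ and $\Delta$.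
\end{lemma}

\begin{proof}
If two distinct states $\rho,\sigma$ have the same distributions, take $T=\rho-\sigma$. Conversely, let $T\ne0$ be annihilated by all effects. The identity is an effect, so $\operatorname{tr}T=0$, and the positive and negative parts of $T=T_+-T_-$ have the same trace $t>0$. The states $T_+/t$ and $T_-/t$ are distinct and have the same distributions.
\end{proof}

Sharpness is the whole point of the question. Without it a single observable is enough: if $(u_j)_{j\ge1}$ is dense in the unit sphere, put $\mathsf{E}(\{j\})=2^{-j}|u_j\rangle\langle u_j|$ for $j\ge1$ and $\mathsf{E}(\{0\})=1-\sum_{j\ge1}\mathsf{E}(\{j\})\ge0$, where $|u\rangle\langle v|$ denotes the operator $\psi\mapsto\langle v,\psi\rangle u$. A self-adjoint $T$ annihilated by these effects has $\langle u_j,Tu_j\rangle=0$ for all $j$, hence $T=0$.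

For sharp observables, consider $\mathbb{C}^d$ in place of $L^2(\mathbb{R})$. By Lemma~\ref{lem:annihilator}, a family is informationally complete exactly when its effects span the self-adjoint matrices, a real space of dimension $d^2$. The effects of one sharp observable are diagonal in a common basis, and all observables share the effect $1$, so $n$ sharp observables span at most $n(d-1)+1$ dimensions. Hence $n\ge d+1$. Three sharp observables suffice for $d=2$ (the eigenbases of the three Pauli matrices, which together with $1$ span the self-adjoint $2\times2$ matrices) and for no larger $d$. Since the number needed grows without bound with $d$, one would guess that the answer to our question is no. The same guess comes from counting variables: a state is an integral kernel, a function of two variables, while the data are two functions of one variable and the distribution of $\mathsf{H}$. But dimension counts prove nothing in infinite dimensions, and what is required there is only that the span of the effects be dense in a suitable sense.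

\subsection{Results}

Let $\mathbb{N}=\{1,2,\dots\}$, with all subsets measurable. For bounded Borel functions $f,g$ on $\mathbb{R}$, $f(Q)$ and $g(P)$ denote the functional calculus.

\begin{theorem}\label{thm:main}
There is an orthonormal basis $(h_n)_{n\ge1}$ of $L^2(\mathbb{R})$ such that, for the sharp observable $\mathsf{H}$ on $\mathbb{N}$ with $\mathsf{H}(\{n\})=|h_n\rangle\langle h_n|$, the triple $(\mathsf{Q},\mathsf{P},\mathsf{H})$ is informationally complete.
\end{theorem}

It is a consequence of the following approximation theorem.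

\begin{theorem}\label{thm:approx}
\begin{itemize}
\item[(a)] The basis can be chosen so that every self-adjoint compact operator is an operator-norm limit of operators $f(Q)+g(P)+C$, with $f,g$ bounded real Borel functions and $C$ bounded, self-adjoint and diagonal in $(h_n)$.
\item[(b)] Given orthonormal vectors $\xi_1,\dots,\xi_r$ and $\varepsilon>0$, one can in addition arrange that $\|h_i-\xi_i\|\le\varepsilon$ for $i\le r$ (after numbering and choice of phases).
\end{itemize}
\end{theorem}

All three observables are needed, and the third must have infinitely many outcomes.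

\begin{theorem}\label{thm:optimal}
\begin{itemize}
\item[(a)] If $\mathsf{H}$ is any observable, sharp or not, with finitely many outcomes, then $(\mathsf{Q},\mathsf{P},\mathsf{H})$ is not informationally complete.
\item[(b)] If $\mathsf{E}_1,\mathsf{E}_2$ are sharp, $\mathsf{E}_2$ has an atom $\{\omega\}$ with $F=\mathsf{E}_2(\{\omega\})$ of finite rank, and $F$ does not commute with all effects $\mathsf{E}_1(\Delta)$, then $(\mathsf{E}_1,\mathsf{E}_2)$ is not informationally complete. Hence for $\mathsf{H}$ as in Theorem~\ref{thm:main}, none of the pairs $(\mathsf{Q},\mathsf{P})$, $(\mathsf{Q},\mathsf{H})$, $(\mathsf{P},\mathsf{H})$ is informationally complete.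
\end{itemize}
\end{theorem}

Section~\ref{sec:commutators} fixes the conventions and proves Theorem~\ref{thm:optimal}. Section~\ref{sec:idea} explains the construction of the basis and works out its mechanism for a $3\times3$ matrix. Sections~\ref{sec:algebra} and~\ref{sec:log} provide two tools, Section~\ref{sec:step} proves the inductive step, and Section~\ref{sec:iteration} carries out the induction.

\section{Products $f(Q)g(P)$, and commutators that no pair can see}\label{sec:commutators}

We write $\|\cdot\|$ for the operator norm and for the norm of $\mathcal{H}$, $\|\cdot\|_1$ for the trace norm, $\|\cdot\|_2$ and $\|\cdot\|_{L^1}$ for the $L^2$ and $L^1$ norms of a function, $\mathcal{K}$ for the compact operators, $1_\Delta$ for an indicator function, and $[A,B]=AB-BA$. We use the following standard facts. If $T$ is trace class and $A$ is bounded, then $TA$ and $AT$ are trace class, $\operatorname{tr}[TA]=\operatorname{tr}[AT]$ and $|\operatorname{tr}[TA]|\le\|T\|_1\|A\|$. An integral operator with kernel $k\in L^2(\mathbb{R}^2)$ is Hilbert--Schmidt, hence compact, with operator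 norm at most its Hilbert--Schmidt norm $\|k\|_2$. A product of two Hilbert--Schmidt operators is trace class.

With $\hat\psi(p)=(2\pi)^{-1/2}\int e^{-ipx}\psi(x)\,dx$, the operator $f(Q)$ multiplies $\psi$ by $f$ and $g(P)$ multiplies $\hat\psi$ by $g$. If $g\in L^2\cap L^\infty$, then $g(P)$ is convolution with
\[
\eta_g(z)=\frac1{2\pi}\int g(p)e^{ipz}\,dp,\qquad \|\eta_g\|_2=(2\pi)^{-1/2}\|g\|_2 .
\]
Conversely, if $\eta\in L^1\cap L^2$ and $g(p)=\int\eta(z)e^{-ipz}\,dz$, then $\eta_g=\eta$, $g\in L^2$, $|g|\le\|\eta\|_{L^1}$, and $g$ lies in $C_0(\mathbb{R})$, the continuous functions vanishing at infinity, by the Riemann--Lebesgue lemma.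

\begin{lemma}\label{lem:HS}
For $f,g\in L^2\cap L^\infty$ the operators $f(Q)g(P)$ and $g(P)f(Q)$ are Hilbert--Schmidt with Hilbert--Schmidt norm $\|f\|_2\|\eta_g\|_2=(2\pi)^{-1/2}\|f\|_2\|g\|_2$.
\end{lemma}

\begin{proof}
Their kernels are $f(x)\eta_g(x-y)$ and $\eta_g(x-y)f(y)$.
\end{proof}

Both parts of Theorem~\ref{thm:optimal} rest on one observation. If $A$ commutes with the effects of one observable and $B$ with those of another, then cyclicity of the trace makes $i[A,B]$ invisible to both, provided there is enough trace class to justify the cyclic permutations.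

\begin{proof}[Proof of Theorem~\ref{thm:optimal}(b)]
Choose $\Delta_0$ with $T=i[\mathsf{E}_1(\Delta_0),F]\ne0$. This operator is self-adjoint and of finite rank. Write $A=\mathsf{E}_1(\Delta_0)$. For effects $A'$ of $\mathsf{E}_1$ and $F'$ of $\mathsf{E}_2$, cyclicity gives
\[
\operatorname{tr}[TA']=i\operatorname{tr}[FA'A-FAA']=0,\qquad
\operatorname{tr}[TF']=i\operatorname{tr}[AFF'-AF'F]=0,
\]
because the effects of a sharp observable commute. Lemma~\ref{lem:annihilator} gives the first claim. Sharpness is used for these two commutations, and the finite rank of $F$ to make the traces exist.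

Let $\mathsf{E}_2=\mathsf{H}$, $F=|h_1\rangle\langle h_1|$ and $\mathsf{E}_1=\mathsf{Q}$. If $F$ commuted with every $\mathsf{Q}(\Delta)$, then $h_1$ would be an eigenvector of each of these projections, so $\|\mathsf{Q}((-\infty,t])h_1\|^2=\int_{-\infty}^t|h_1|^2$ would take only the values $0$ and $1$; but it is a continuous function of $t$ with limits $0$ and $1$. For $\mathsf{E}_1=\mathsf{P}$ replace $h_1$ by $\hat h_1$ in the integral. The pair $(\mathsf{Q},\mathsf{P})$ is covered by part (a), applied to the observable with a single outcome, whose effects are $0$ and $1$.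
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:optimal}(a)]
An operator $K$ whose kernel $k$ is a Schwartz function on $\mathbb{R}^2$ is trace class. Indeed, let $K'$ have the Schwartz kernel $(1-\partial_x^2)[(1+x^2)k(x,y)]$. Then $K=(1+Q^2)^{-1}(1+P^2)^{-1}\cdot K'$, and both factors are Hilbert--Schmidt, the first by Lemma~\ref{lem:HS}.

Let $G=e^{-P^2/4}$. For a real Schwartz function $f$ let $A=f(Q)$ and
\[
T_f=i[A,G^2]=i[f(Q),e^{-P^2/2}].
\]
The kernel of $AG$ is $f(x)$ times a Gaussian in $x-y$, a Schwartz function on $\mathbb{R}^2$, so $AG$ and $GA=(AG)^*$ are trace class. Hence $T_f$ is trace class, and it is self-adjoint. Let $\Phi$ be bounded. Cyclicity gives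
\[
\operatorname{tr}[AG^2\Phi]=\operatorname{tr}[\Phi AG\cdot G]=\operatorname{tr}[G\Phi AG],\qquad
\operatorname{tr}[G^2A\Phi]=\operatorname{tr}[G\cdot GA\Phi]=\operatorname{tr}[GA\Phi G].
\]
If $\Phi=\mathsf{Q}(\Delta)$, then $\Phi A=A\Phi$ and the two traces agree. If $\Phi=\mathsf{P}(\Delta)$, then $\Phi G=G\Phi$, so the first is $\operatorname{tr}[\Phi\cdot GAG]$ and the second is $\operatorname{tr}[GAG\cdot\Phi]$, and they agree again. So every $T_f$ is annihilated by all effects of $\mathsf{Q}$ and $\mathsf{P}$.

The kernel of $T_f$ is $i(f(x)-f(y))(2\pi)^{-1/2}e^{-(x-y)^2/2}$. It vanishes only if $f$ is constant, that is, $f=0$. So the $T_f$ form an infinite-dimensional real vector space. An observable $\mathsf{H}$ with finitely many outcomes has finitely many effects, and each imposes one real-linear condition $\operatorname{tr}[T_f\mathsf{H}(\Delta)]=0$. These conditions have a solution $T_f\ne0$, and Lemma~\ref{lem:annihilator} applies.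
\end{proof}

\section{The idea of the construction}\label{sec:idea}

\subsection{Reduction to approximation}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:approx}(a)]
Let $T$ be self-adjoint, trace class and annihilated by the effects of $\mathsf{Q},\mathsf{P},\mathsf{H}$. A bounded Borel function is a uniform limit of simple functions, so $\operatorname{tr}[Tf(Q)]=\operatorname{tr}[Tg(P)]=0$. If $C$ is bounded and $Ch_n=c_nh_n$ for all $n$, then $\operatorname{tr}[TC]=\sum_nc_n\langle h_n,Th_n\rangle=\sum_nc_n\operatorname{tr}[T\mathsf{H}(\{n\})]=0$. Since $A\mapsto\operatorname{tr}[TA]$ is norm continuous, it vanishes on all self-adjoint compact operators by Theorem~\ref{thm:approx}(a). Taking $A=|\psi\rangle\langle\psi|$ gives $\langle\psi,T\psi\rangle=0$ for all $\psi$, so $T=0$ by polarization. Apply Lemma~\ref{lem:annihilator}.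
\end{proof}

To prove Theorem~\ref{thm:approx}(a) it suffices to approximate $|u_j\rangle\langle u_j|$ for a dense sequence of unit vectors $u_j$. For a single $u$ there is nothing to do: take $f=g=0$, $C=|u\rangle\langle u|$ and a basis containing $u$. The difficulty is that one basis must serve all $u_j$, and the projections $|u_j\rangle\langle u_j|$ do not commute. The functions $f_j,g_j$ must turn them into operators $B_j\approx f_j(Q)+g_j(P)-|u_j\rangle\langle u_j|$ that can be diagonalized together.

We approach the unknown basis through \emph{partitions of the identity}, that is, finite families of mutually orthogonal projections with sum $1$. After step $j-1$ the operators $B_1,\dots,B_{j-1}$ are linear combinations of the members of a partition. In step $j$ we move each member a little, find $B_j$ with finite spectrum commuting with the moved members, and refine the partition by the spectral projections of $B_j$. If the moves are summable, the $B_i$ converge; if we also split off rank-one projections at every step, these converge to a basis in which all the limits are diagonal.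 Everything depends on the single step (Proposition~\ref{prop:step}): \emph{given a partition $(\Pi_s)$ and a unit vector $u$, find $f,g$ such that $f(Q)+g(P)-|u\rangle\langle u|$ almost commutes with a partition $(\Pi'_s)$ close to $(\Pi_s)$.}

\subsection{A $3\times3$ model}

The smallest nontrivial case is the partition $\{\Pi,1-\Pi\}$, where $\Pi$ has rank one and does not commute with $|u\rangle\langle u|$. Let $u,u'$ be an orthonormal basis of the plane spanned by $u$ and the range of $\Pi$, and let $v$ be a unit vector orthogonal to it. Think of $u,u'$ as supported near the origin and of $v$ as supported far away, so that a function of $Q$ can vanish on $u,u'$ and multiply $v$ by a constant $\lambda$. Suppose for the moment that a function of $P$ could act as the coupling $\gamma(|v\rangle\langle u|+|u\rangle\langle v|)$. With $\gamma$ large and $\lambda=1-\gamma^2$, the sum has in the basis $u,u',v$ the matrix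
\[
T_0=\begin{pmatrix}0&0&\gamma\\0&0&0\\ \gamma&0&1-\gamma^2\end{pmatrix}.
\]

\begin{lemma}\label{lem:twolevel}
Let $u,v$ be orthonormal, $\gamma\ge1$, $\lambda=1-\gamma^2$ and $T_0=\lambda|v\rangle\langle v|+\gamma(|v\rangle\langle u|+|u\rangle\langle v|)$. Let $U$ be the unitary that is the identity on $\{u,v\}^\perp$ and maps $u,v$ to the unit vectors in the directions of $u+\gamma^{-1}v$ and $v-\gamma^{-1}u$. Then
\[
\|U-1\|\le\gamma^{-1},\qquad U^*T_0U=|u\rangle\langle u|-\gamma^2|v\rangle\langle v| .
\]
\end{lemma}

\begin{proof}
From $T_0u=\gamma v$ and $T_0v=\gamma u+\lambda v$ we get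
\begin{align*}
T_0(u+\gamma^{-1}v)&=u+(\gamma+\gamma^{-1}\lambda)v=u+\gamma^{-1}v,\\
T_0(v-\gamma^{-1}u)&=\gamma u+(\lambda-1)v=-\gamma^2(v-\gamma^{-1}u),
\end{align*}
and $T_0=0$ on $\{u,v\}^\perp$. On $\operatorname{span}\{u,v\}$, $U$ is the rotation by $\alpha=\arctan\gamma^{-1}$, with eigenvalues $e^{\pm i\alpha}$, so $\|U-1\|=|e^{i\alpha}-1|\le\alpha\le\gamma^{-1}$.
\end{proof}

This solves the model. Put $B=-\gamma^2U|v\rangle\langle v|U^*$ and $\Pi'=U\Pi U^*$. Then $\Pi'B=B\Pi'=0$ because $\Pi v=0$; moreover $\|\Pi'-\Pi\|\le2/\gamma$, and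
\[
\big\|\,|u\rangle\langle u|+B-T_0\big\|=\big\|\,|u\rangle\langle u|-U|u\rangle\langle u|U^*\big\|\le2/\gamma .
\]
The mechanism is second-order perturbation theory. A coupling of size $\gamma$ across a spectral gap of size $\gamma^2$ moves eigenvectors by coupling/gap $=1/\gamma$, which is small, and creates a term of size (coupling)$^2$/gap $=1$, which is exactly the projection we want. The small move of $\Pi$ cannot be skipped: $[\Pi,T_0-|u\rangle\langle u|]\,v=\gamma\,\Pi u$, which is large.

\subsection{What separates the model from the proof}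

A convolution can imitate the coupling. Let $J=[Y,Y+w]$ be a short interval far from the support of $u$, and $v=w^{-1/2}1_J$. The kernel of $1_J(Q)g(P)$ is $1_J(x)\eta_g(x-y)\approx1_J(x)\eta_g(Y-y)$, and this equals the kernel of $\gamma|v\rangle\langle u|$ near the origin if $\eta_g(Y-y)=\gamma w^{-1/2}\overline{u(y)}$ there. Three difficulties remain.

\emph{(1) Unwanted couplings.} A convolution is translation invariant. Ours shifts every function by about $\pm Y$, so it also couples the neighborhood of the origin to points near $-Y$ and to points near $Y$ outside $J$, and it couples $J$ to points near $2Y$. Its norm is bounded by a number $\Gamma$ of order $\gamma w^{-1/2}$. We remove these couplings by the same mechanism with other proportions: $f$ takes a value $\Lambda\gg\Gamma^2$ at those points, so that both $\Gamma/\Lambda$ and $\Gamma^2/\Lambda$ are small.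

\emph{(2) Projections of infinite rank.} The operator $B$ produced by one step is close to $f(Q)+g(P)$ up to a compact operator, so the next partition contains projections of infinite rank that involve both $Q$ and $P$. We need a class of operators that is simple enough to compute with and stable under the step (Section~\ref{sec:algebra}).

\emph{(3) The rise of $f$.} In that class projections contain terms $1_I(P)$ with $I$ an interval, and $f(Q)$ must almost commute with them while climbing from $0$ to $\Lambda$. This is possible if it climbs on a logarithmic scale (Section~\ref{sec:log}).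

\section{The algebra $\mathfrak{S}$}\label{sec:algebra}

A \emph{simple function} is a finitely valued Borel function on $\mathbb{R}$. A \emph{step function} is a finite linear combination of indicators of bounded intervals (single points allowed); equivalently, a function that vanishes outside a bounded set and is constant on each piece of a partition of $\mathbb{R}$ into finitely many intervals. Let $\mathfrak{S}$ be the set of operators
\begin{equation}\label{eq:S}
X=c1+f(Q)+g(P)+k
\end{equation}
with $c\in\mathbb{C}$, $f$ simple with bounded support, $g$ a step function and $k\in\mathcal{K}$. The functions are finitely valued so that functions of $X$ stay in the class and the spectrum is countable. Intervals are required for $g$ but not for $f$ because the cutoffs of the construction are functions of $Q$: they commute with $f(Q)$, and their commutators with $g(P)$ have to be estimated. If $X=X^*$, then replacing $X$ by $\frac12(X+X^*)$ in \eqref{eq:S} shows that we may take $c,f,g$ real and $k=k^*$; we always do so.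

\begin{lemma}\label{lem:algebra}
\begin{itemize}
\item[(a)] $\mathfrak{S}$ is a unital $*$-algebra containing $\mathcal{K}$.
\item[(b)] If $X=X^*\in\mathfrak{S}$ and $\varphi:\mathbb{R}\to\mathbb{R}$ is continuous, then $\varphi(X)\in\mathfrak{S}$.
\item[(c)] If $X=X^*\in\mathfrak{S}$, then the spectrum of $X$ is countable.
\item[(d)] The number $c=c(X)$ in \eqref{eq:S} is determined by $X$, and $X\mapsto c(X)$ is linear and multiplicative. If projections $\Pi_0,\dots,\Pi_m\in\mathfrak{S}$ have sum $1$, then exactly one of them has $c=1$ and the others have $c=0$.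
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $X,X'$ be given by $(c,f,g,k)$ and $(c',f',g',k')$. The mixed products $f(Q)g'(P)$ and $g(P)f'(Q)$ are compact by Lemma~\ref{lem:HS}, so
\begin{equation}\label{eq:product}
XX'\in cc'1+\big[(c+f)(c'+f')-cc'\big](Q)+\big[(c+g)(c'+g')-cc'\big](P)+\mathcal{K}.
\end{equation}
The brackets equal $cf'+c'f+ff'$, which is simple with bounded support, and $cg'+c'g+gg'$, which is a step function. Sums and adjoints are taken term by term.

(b) We claim that
\begin{equation}\label{eq:calculus}
\varphi(X)-\varphi(c)1-\big[\varphi(c+f)-\varphi(c)\big](Q)-\big[\varphi(c+g)-\varphi(c)\big](P)\in\mathcal{K}.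
\end{equation}
For $\varphi(t)=t^n$ this follows from \eqref{eq:product} by induction on $n$, and for polynomials by linearity. Let $\Sigma$ be the finite set consisting of $c$ and the values of $c+f$ and $c+g$. If polynomials converge to $\varphi$ uniformly on a compact interval containing $\Sigma$ and the spectrum of $X$, then each term of \eqref{eq:calculus} converges in norm, and $\mathcal{K}$ is closed. The first bracket is simple and vanishes where $f$ does; the second is constant on intervals where $g$ is constant and vanishes where $g$ does. So $\varphi(X)\in\mathfrak{S}$.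

(c) Let $I$ be a compact interval disjoint from $\Sigma$, and $\varphi$ continuous with $\varphi=1$ on $I$ and $\varphi=0$ on $\Sigma$. By \eqref{eq:calculus}, $\varphi(X)$ is compact, so the projection $1_I(X)=1_I(X)\varphi(X)$ is compact, hence of finite rank. Therefore the spectrum of $X$ in the interior of $I$ consists of finitely many eigenvalues. Countably many such interiors cover $\mathbb{R}\setminus\Sigma$.

(d) Fix a unit vector $\psi$ and let $\psi_n(x)=e^{inx}\psi(x-n)$, which escapes to infinity in position and in momentum: $|\psi_n(x)|=|\psi(x-n)|$ and $|\hat\psi_n(p)|=|\hat\psi(p-n)|$. Since $f,g$ are bounded with bounded support, $\langle\psi_n,f(Q)\psi_n\rangle\to0$ and $\langle\psi_n,g(P)\psi_n\rangle\to0$. Also $\psi_n\to0$ weakly, because $\langle\phi,\psi_n\rangle\to0$ for $\phi$ with bounded support and these $\phi$ are dense; hence $k\psi_n\to0$. So $c=\lim_n\langle\psi_n,X\psi_n\rangle$ depends only on $X$ and is linear, and it is multiplicative by \eqref{eq:product}. A projection has $c^2=c$, so $c\in\{0,1\}$, and $\sum_sc(\Pi_s)=1$.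
\end{proof}

\section{A logarithmic cutoff}\label{sec:log}

We need a function of $Q$ that rises from $0$ to $1$ and almost commutes with $1_I(P)$. Stretching a fixed nonconstant function $\varphi$ does not work. The dilation $\psi(x)\mapsto S^{1/2}\psi(Sx)$ carries $[\varphi(Q/S),1_{[0,1]}(P)]$ to $[\varphi(Q),1_{[0,S]}(P)]$, which converges strongly to $[\varphi(Q),1_{[0,\infty)}(P)]$ as $S\to\infty$; so the norms have lower limit at least the norm of this operator. It is not zero: otherwise, conjugating with $e^{iaQ}$, the operator $\varphi(Q)$ would commute with all $1_{[a,\infty)}(P)$, hence with all translations, and $\varphi$ would be constant almost everywhere. Since the obstruction is invariant under dilations, the function must vary slowly with respect to $\log|x|$.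

\begin{lemma}\label{lem:log}
For $L'\ge1$ and $S\ge1$ let
\[
\theta(x)=\min\big\{1,\max\{0,S^{-1}\log(|x|/L')\}\big\},\quad\theta(0)=0,\qquad\chi=\max\{0,1-2\theta\}.
\]
There is an absolute constant $c_1$ such that for every bounded interval $I$
\[
\|[\theta(Q),1_I(P)]\|\le c_1/S,\qquad\|[\chi(Q),1_I(P)]\|\le2c_1/S .
\]
\end{lemma}

\begin{proof}
We use the Schur test: if $K\ge0$ is symmetric on $\mathbb{R}^2$, $\mu>0$, and $\int K(x,y)\mu(y)\,dy\le c\,\mu(x)$ for almost all $x$, then every integral operator whose kernel satisfies $|k|\le K$ has norm at most $c$. (By the Cauchy--Schwarz inequality, $|\int k(x,y)\psi(y)\,dy|^2\le c\,\mu(x)\int K(x,y)|\psi(y)|^2\mu(y)^{-1}dy$; integrate in $x$.)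

Let $I$ have endpoints $a<b$; if $I$ is a point, $1_I(P)=0$. The operator $1_I(P)$ is convolution with $\eta_I(z)=(e^{ibz}-e^{iaz})/(2\pi iz)$, and $|\eta_I(z)|\le1/(\pi|z|)$ whatever $a,b$ are. The commutator $[\theta(Q),1_I(P)]$ has kernel $(\theta(x)-\theta(y))\eta_I(x-y)$. Since $\theta$ is a $\frac1S$-Lipschitz function of $\log|x|$ and $|x-y|\ge\big||x|-|y|\big|$, this kernel is bounded by
\[
K(x,y)=\frac1{\pi S}\,\frac{\big|\log(|x|/|y|)\big|}{\big||x|-|y|\big|}.
\]
With $\mu(x)=|x|^{-1/2}$, the substitution $|y|=t|x|$ gives
\[
\int_{\mathbb{R}}K(x,y)|y|^{-1/2}dy=\frac{2c_0}{\pi S}|x|^{-1/2},\qquad c_0=\int_0^\infty\frac{\log t}{t-1}\,t^{-1/2}dt=\int_{\mathbb{R}}\frac{s\,ds}{2\sinh(s/2)}<\infty,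
\]
where $t=e^s$. So the first bound holds with $c_1=2c_0/\pi$. Since $|\chi(x)-\chi(y)|\le2|\theta(x)-\theta(y)|$, the kernel of the second commutator is bounded by $2K$.
\end{proof}

\section{The inductive step}\label{sec:step}

\begin{proposition}\label{prop:step}
Let $\Pi_0,\dots,\Pi_m\in\mathfrak{S}$ be mutually orthogonal projections with sum $1$, let $u\in L^2(\mathbb{R})$ be a unit vector with compact support, and let $\varepsilon\in(0,1)$. Then there exist real bounded Borel functions $f,g$, mutually orthogonal projections $\Pi'_0,\dots,\Pi'_m\in\mathfrak{S}$ with sum $1$, and $B=B^*\in\mathfrak{S}$ with finite spectrum, commuting with all $\Pi'_s$, such that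
\[
\|\Pi'_s-\Pi_s\|\le\varepsilon\quad(0\le s\le m),\qquad\big\|\,|u\rangle\langle u|+B-f(Q)-g(P)\big\|\le\varepsilon .
\]
\end{proposition}

The proof occupies this section. We define $f$ and $g$, find a unitary $V$ close to $1$ with $V^*(f(Q)+g(P))V\approx|u\rangle\langle u|+M$, show that $M$ almost commutes with projections close to the $\Pi_s$, and round off.

By Lemma~\ref{lem:algebra}(d) we may number the projections so that $c(\Pi_0)=1$. For $s\ge1$ we then have
\[
\Pi_s=f_s(Q)+g_s(P)+k_s,\qquad g_s=\sum_i\alpha_{s,i}1_{I_{s,i}},\qquad N_s:=\sum_i|\alpha_{s,i}|,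
\]
with $f_s,g_s$ real and $k_s=k_s^*$ compact. Only these projections will be computed with; $\Pi_0=1-\sum_{s\ge1}\Pi_s$ follows them.

\subsection{Parameters}

Each parameter depends only on the data and on those chosen before it.
\begin{itemize}
\item[(P1)] $\delta=\varepsilon/[(m+1)(40m^2+14)+3]$. Then $\delta\le1$, $8m^2\delta\le1$ and $(8m^2+4)\delta\le\varepsilon$. Put $\gamma=1/\delta\ge1$ and $\lambda=1-\gamma^2\le0$.
\item[(P2)] $L\ge1$ such that $u$ and all $f_s$ are supported in $[-L,L]$ and $\|k_s-\kappa_s\|\le\delta$, where $\kappa_s=1_{[-L,L]}(Q)\,k_s\,1_{[-L,L]}(Q)$. This is possible because $k_s$ is compact and $1_{[-L,L]}(Q)\to1$ strongly. Put $L'=L+1$.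
\item[(P3)] $w\in(0,1]$ such that $\|g_s\|_2\sqrt{w/2\pi}\le\delta/(2\gamma)$ for $s\ge1$ and $\|u(\cdot-t)-u\|_2\le\delta/\gamma$ for $0\le t\le w$ (translation is continuous in $L^2$).
\item[(P4)] $\Gamma=2\gamma w^{-1/2}\|u\|_{L^1}$, finite because $u$ has compact support, and $\Lambda=\max\{1,16\Gamma^2/\delta,4\Gamma/\delta\}$.
\item[(P5)] $S\ge1$ such that $c_1N_s\Lambda/S\le\delta$ and $2c_1N_s\Gamma/S\le\delta$ for $s\ge1$. Let $\theta,\chi$ be the functions of Lemma~\ref{lem:log}.
\item[(P6)] $Z=L'e^S$, $Y=10Z$, $J=[Y,Y+w]$.
\end{itemize}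
Note that the size $\Gamma$ of the convolution does not depend on the shift $Y$, which can therefore be chosen last. We have $Z\ge L'\ge2$ and $Y-L\ge9Z$, and
\begin{equation}\label{eq:cutoffs}
\begin{gathered}
\theta=0,\ \chi=1\ \text{ on }[-L',L'];\qquad\theta=1,\ \chi=0\ \text{ on }\{|x|\ge Z\}\supset J;\\
\theta<\tfrac12\ \text{ on }\{\chi>0\}\subset[-Z,Z].
\end{gathered}
\end{equation}

\subsection{The functions $f$ and $g$}

Let $f=\Lambda\theta$ off $J$ and $f=\lambda$ on $J$ (Figure~\ref{fig:f}). Let
\[
\tau(z)=\gamma w^{-1/2}\,\overline{u(Y-z)},\qquad\eta(z)=\tau(z)+\overline{\tau(-z)},\qquad g(p)=\int\eta(z)e^{-ipz}\,dz .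
\]
The term $\tau$ is the kernel suggested in Section~\ref{sec:idea}; the second term gives $\eta(-z)=\overline{\eta(z)}$, which makes $g$ real. The two terms are supported in the disjoint intervals $[Y-L,Y+L]$ and $-[Y-L,Y+L]$, whose union we call $W$. So $\eta\in L^1\cap L^2$ with $\|\eta\|_{L^1}\le\Gamma$ and $\|\eta\|_2^2=2\gamma^2/w$; $g\in C_0(\mathbb{R})\cap L^2$; and $g(P)$ is convolution with $\eta$, of norm at most $\Gamma$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw[->] (-5.4,0) -- (9.4,0) node[right] {$x$};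
\draw[very thick] (-5.2,1.6) -- (-1.7,1.6);
\draw[very thick,domain=0.6:1.7] plot (-\x,{1.6*ln(\x/0.6)/ln(1.7/0.6)});
\draw[very thick] (-0.6,0) -- (0.6,0);
\draw[very thick,domain=0.6:1.7] plot (\x,{1.6*ln(\x/0.6)/ln(1.7/0.6)});
\draw[very thick] (1.7,1.6) -- (4,1.6) (4.4,1.6) -- (9.2,1.6) (4,-0.9) -- (4.4,-0.9);
\draw[dotted] (4,1.6) -- (4,-0.9) (4.4,1.6) -- (4.4,-0.9);
\foreach \x/\t in {-4/$-Y$,-1.7/$-Z$,-0.6/$-L'$,0.6/$L'$,1.7/$Z$,8/$2Y$}
  \draw (\x,0.08) -- (\x,-0.08) node[below] {\small\t};
\node at (3.75,-0.3) {\small$Y$};
\node at (4.2,0.3) {\small$J$};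
\node[right] at (4.4,-0.9) {\small$f=\lambda$};
\node[below] at (6.6,1.6) {\small$f=\Lambda$};
\draw[<->,thick] (0,1.9) to[bend left=30] node[above] {\small$eg\chi+\chi ge$} (4.15,1.9);
\draw[<->,dashed] (-0.15,1.9) to[bend right=30] node[above] {\small$R+R^*$} (-4,1.9);
\draw[<->,dashed] (4.3,1.9) to[bend left=30] node[above] {\small$R+R^*$} (8.2,1.9);
\draw[<->,dashed] (1,0.45) to[bend left=12] (5,0.45);
\end{tikzpicture}
\caption{The graph of $f$ (thick, not to scale): it vanishes on $[-L',L']$, rises logarithmically to the large value $\Lambda$ at $|x|=Z$, and drops to $\lambda\le0$ on the short interval $J=[Y,Y+w]$. The convolution $g(P)$ shifts functions by about $\pm Y$. Solid arrow: the wanted coupling between $[-L',L']$ and $J$. Dashed arrows: the unwanted couplings of $[-Z,Z]$ and of $J$, which all lead to points where $f=\Lambda$.}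
\label{fig:f}
\end{figure}

From now on $g,g_s$ stand for $g(P),g_s(P)$, and $f,f_s,\theta,\chi$ also denote multiplication operators. Put
\[
e=1_J(Q),\qquad\nu=1-\chi-e .
\]
By \eqref{eq:cutoffs}, $\chi e=0$, and $\nu=(1-\chi)(1-e)$ is multiplication by a function with values in $[0,1]$ that vanishes on $J\cup[-L',L']$. Lemma~\ref{lem:HS} and (P3) give
\begin{equation}\label{eq:eg}
\|eg_s\|\le\delta/(2\gamma),\qquad\|ge\|\le(w\|\eta\|_2^2)^{1/2}=\sqrt2\,\gamma .
\end{equation}

\subsection{Decomposition of $g$}

We expand $g=(\nu+\chi+e)\,g\,(\nu+\chi+e)$. The inner cutoff $\chi$ lives where $f<\Lambda/2$, which will provide the gap, and it is not an indicator function because it has to almost commute with the $g_s$. The kernel $\eta(x-y)$ of $g$ vanishes unless $x-y\in W$, which forces $|x-y|\ge Y-L\ge9Z$.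
\begin{itemize}
\item $\chi g\chi=0$ and $ege=0$, since $|x-y|\le2Z$ on $[-Z,Z]^2$ and $|x-y|\le1$ on $J^2$.
\item $eg\chi$: if $x\in J$ and $|y|\le Z$, then $x-y>0$, so $\eta(x-y)=\tau(x-y)=\gamma w^{-1/2}\overline{u(y-(x-Y))}$. For $x\in J$ this function of $y$ is supported in $[-L,L+w]\subset[-L',L']$, where $\chi=1$. So the kernel of $eg\chi$ is $1_J(x)\gamma w^{-1/2}\overline{u(y-(x-Y))}$.
\item $\nu ge$: if $y\in J$ and $x-y\in W$, then either $x\in[-L,L+w]$, where $\nu=0$, or $x\ge2Y-L\ge19Z$.
\item $\nu g\chi$: if $|y|\le Z$ and $x-y\in W$, then $|x|\ge9Z-Z=8Z$.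
\end{itemize}
Let $R=\nu g(\chi+e)$. By the last two items, and since $\nu=0$ on $J$, the range of $R$ lies in $L^2(\{|x|\ge Z\}\setminus J)$, where $f=\Lambda$. Thus
\begin{equation}\label{eq:decomp}
g=\nu g\nu+R+R^*+eg\chi+\chi ge,\qquad fR=\Lambda R,\qquad R^*f=\Lambda R^*,\qquad\|R\|\le\Gamma .
\end{equation}

\subsection{Removing the unwanted coupling}

To first order $e^{-A}fe^{A}=f+[f,A]$, so we solve $[f,A]=-(R+R^*)$. On $\Omega_0=\{\chi>0\}\cup J$ we have $f\le\Lambda/2$, by \eqref{eq:cutoffs} and $\lambda\le0$. Let $d=1/(\Lambda-f)$ on $\Omega_0$ and $d=0$ elsewhere, so that $0\le d\le2/\Lambda$, and put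
\[
A=-Rd+dR^* .
\]
Then $A^*=-A$ and $\|A\|\le4\Gamma/\Lambda\le\delta$. Since $(\Lambda-f)d=1_{\Omega_0}$ and $R1_{\Omega_0}=R$, \eqref{eq:decomp} gives
\[
[f,-Rd]=-\Lambda Rd+Rdf=-R(\Lambda-f)d=-R,\qquad[f,dR^*]=(f-\Lambda)dR^*=-R^*,
\]
so $[f,A]=-(R+R^*)$. Let $V_1=e^A$, a unitary with $\|V_1-1\|\le\|A\|\le\delta$. Integrating the derivative of $t\mapsto e^{-tA}Xe^{tA}$, which is $e^{-tA}[X,A]e^{tA}$, we obtain $\|e^{-tA}Xe^{tA}-X\|\le2t\|A\|\|X\|$ for bounded $X$ and $t\ge0$, and
\[
V_1^*fV_1=f-\int_0^1e^{-tA}(R+R^*)e^{tA}\,dt .
\]
The integral is within $\int_0^12t\|A\|\cdot2\Gamma\,dt=2\Gamma\|A\|$ of $R+R^*$, and $V_1^*gV_1$ is within $2\Gamma\|A\|$ of $g$. By (P4),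
\begin{equation}\label{eq:V1}
\|V_1^*(f+g)V_1-(f+g-R-R^*)\|\le4\Gamma\|A\|\le16\Gamma^2/\Lambda\le\delta .
\end{equation}
The point is that the bound does not contain $\|f\|$, which is large.

\subsection{Producing $|u\rangle\langle u|$}

Let $v=w^{-1/2}1_J$, a unit vector orthogonal to $u$. The kernel of $\gamma|v\rangle\langle u|$ is $1_J(x)\gamma w^{-1/2}\overline{u(y)}$, so the squared Hilbert--Schmidt norm of $eg\chi-\gamma|v\rangle\langle u|$ is
\[
\int_J\gamma^2w^{-1}\|u(\cdot-(x-Y))-u\|_2^2\,dx\le\delta^2
\]
by (P3). Taking adjoints, $\chi ge$ is within $\delta$ of $\gamma|u\rangle\langle v|$. With \eqref{eq:decomp} and \eqref{eq:V1},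
\begin{equation}\label{eq:T1}
\|V_1^*(f+g)V_1-T_1\|\le3\delta,\qquad T_1=f+\nu g\nu+\gamma(|v\rangle\langle u|+|u\rangle\langle v|).
\end{equation}
Let $T_0$ and $V_2=U$ be as in Lemma~\ref{lem:twolevel}, so $\|V_2-1\|\le\delta$, and write $T_1=T_0+T'$ with $T'=f+\nu g\nu-\lambda|v\rangle\langle v|$. Since $fu=0$, $fv=\lambda v$ and $\nu u=\nu v=0$, the self-adjoint operator $T'$ annihilates $u$ and $v$. Its range is therefore orthogonal to them, and $V_2^*T'V_2=T'$. As $\lambda+\gamma^2=1$,
\[
V_2^*T_1V_2=|u\rangle\langle u|+M,\qquad M=f+\nu g\nu-|v\rangle\langle v| .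
\]
Put $V=V_1V_2$, so $\|V-1\|\le2\delta$, and $D=f(Q)+g(P)-|u\rangle\langle u|$. By \eqref{eq:T1}, $V^*(f+g)V$ is within $3\delta$ of $|u\rangle\langle u|+M$, and $V^*|u\rangle\langle u|V$ is within $2\|V-1\|\le4\delta$ of $|u\rangle\langle u|$. Hence
\begin{equation}\label{eq:DM}
\|V^*DV-M\|\le7\delta .
\end{equation}
By Lemma~\ref{lem:HS}, $g(\chi+e)$ is compact, so $R$, $A$ and $V_1-1$ are compact; $V_2-1$ has finite rank. Thus $V\in1+\mathcal{K}\subset\mathfrak{S}$.

\subsection{$M$ almost commutes with operators close to the $\Pi_s$}

The operator $M$ is large, so the small errors in $\Pi_s$ have to be removed before commutators are taken. We replace $k_s$ by $\kappa_s$, which lives where $M$ vanishes. We also cut out the interval $J$: at its ends $f$ jumps by at least $\Lambda$, which is of order $1/w$, while the bound for $\|eg_s\|$ is only of order $\sqrt w$. For $s\ge1$ let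
\[
\tilde\Pi_s=f_s+g_s+\kappa_s,\qquad X_s=(1-e)\tilde\Pi_s(1-e)=X_s^*\in\mathfrak{S}.
\]
Since $J\cap[-L,L]=\emptyset$, we have $e\tilde\Pi_s=eg_s$. From $X_s-\tilde\Pi_s=-e\tilde\Pi_s-(1-e)\tilde\Pi_se$, (P2) and \eqref{eq:eg},
\begin{equation}\label{eq:Xs}
\|X_s-\Pi_s\|\le\delta+2\|eg_s\|\le2\delta .
\end{equation}
Write $M=\Lambda\theta(1-e)+(\lambda e-|v\rangle\langle v|)+\nu g\nu$ and treat the three terms separately.

\emph{The term on $J$.} We have $eX_s=X_se=0$ and $|v\rangle\langle v|=e|v\rangle\langle v|e$, so $[\lambda e-|v\rangle\langle v|,X_s]=0$.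

\emph{The ramp.} The operator $\theta$ commutes with $f_s$ and $e$, and $\theta\kappa_s=\kappa_s\theta=0$. So $[\Lambda\theta(1-e),X_s]=\Lambda(1-e)[\theta,g_s](1-e)$, which has norm at most $\Lambda c_1N_s/S\le\delta$ by Lemma~\ref{lem:log} and (P5).

\emph{The remaining convolution.} If $\nu$ were $1$ this term would commute with $g_s$; we estimate the cost of moving $\nu$ past $g_s$. Since $\nu(1-e)=\nu$, $\nu f_s=0$ and $\nu\kappa_s=0$,
\[
\nu g\nu X_s=\nu g\nu g_s(1-e)=\nu g(1-\chi)g_s(1-e)-\nu\,ge\cdot eg_s\,(1-e).
\]
The last term has norm at most $\sqrt2\gamma\cdot\delta/(2\gamma)\le\delta$ by \eqref{eq:eg}. In the other, use $(1-\chi)g_s=g_s(1-\chi)-[\chi,g_s]$ and $(1-\chi)(1-e)=\nu$: it equals $\nu gg_s\nu-\nu g[\chi,g_s](1-e)$, and the second part has norm at most $\Gamma\cdot2c_1N_s/S\le\delta$. So $\|\nu g\nu X_s-\nu gg_s\nu\|\le2\delta$. Taking adjoints, $\|X_s\nu g\nu-\nu g_sg\nu\|\le2\delta$. Since $gg_s=g_sg$, we get $\|[\nu g\nu,X_s]\|\le4\delta$.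

Altogether
\begin{equation}\label{eq:MX}
\|[M,X_s]\|\le5\delta\qquad(1\le s\le m).
\end{equation}

\subsection{From the $X_s$ to a partition of the identity}

The $X_s$ are only approximately orthogonal projections. To correct all of them at once we take spectral projections of one operator. Let $X=\sum_{s=1}^msX_s\in\mathfrak{S}$ and $X_\Pi=\sum_{s=1}^ms\Pi_s$; the latter has spectrum in $\{0,\dots,m\}$ and spectral projections $\Pi_0,\dots,\Pi_m$. Since $\sum_{s=1}^ms\le m^2$, \eqref{eq:Xs} and \eqref{eq:MX} give
\[
\|X-X_\Pi\|\le2m^2\delta\le\tfrac14,\qquad\|[M,X]\|\le5m^2\delta .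
\]
For a self-adjoint operator the norm of the resolvent at $z$ is the reciprocal of the distance from $z$ to the spectrum. So if $z$ is at distance more than $\frac14$ from $\{0,\dots,m\}$, then $z-X=(z-X_\Pi)\big(1-(z-X_\Pi)^{-1}(X-X_\Pi)\big)$ is invertible, and the spectrum of $X$ lies in $\bigcup_{s=0}^m[s-\frac14,s+\frac14]$. Let $G_s$ be the spectral projection of $X$ for $(s-\frac12,s+\frac12)$. The $G_s$ are mutually orthogonal with sum $1$. Each equals $\varphi(X)$ for a continuous $\varphi$ that is $1$ on the $s$-th interval and $0$ on the others, so $G_s\in\mathfrak{S}$ by Lemma~\ref{lem:algebra}(b). Cauchy's formula and the spectral theorem give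
\[
G_s=\frac1{2\pi i}\oint_{|z-s|=1/2}(z-X)^{-1}dz,\qquad\Pi_s=\frac1{2\pi i}\oint_{|z-s|=1/2}(z-X_\Pi)^{-1}dz .
\]
The circle has length $\pi$, and on it $\|(z-X)^{-1}\|\le4$ and $\|(z-X_\Pi)^{-1}\|\le2$. The identities
\begin{gather*}
(z-X)^{-1}-(z-X_\Pi)^{-1}=(z-X)^{-1}(X-X_\Pi)(z-X_\Pi)^{-1},\\
[M,(z-X)^{-1}]=(z-X)^{-1}[M,X](z-X)^{-1}
\end{gather*}
then yield
\[
\|G_s-\Pi_s\|\le\tfrac12\cdot4\cdot2\cdot2m^2\delta=8m^2\delta,\qquad\|[M,G_s]\|\le\tfrac12\cdot4\cdot4\cdot5m^2\delta=40m^2\delta .
\]
(For $m=0$ we have $X=0$ and $G_0=1$.) Let $\Pi'_s=VG_sV^*\in\mathfrak{S}$. These are mutually orthogonal projections with sum $1$, and $\|\Pi'_s-\Pi_s\|\le2\|V-1\|+8m^2\delta\le(8m^2+4)\delta\le\varepsilon$. By \eqref{eq:DM},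
\[
\|[D,\Pi'_s]\|=\|[V^*DV,G_s]\|\le\|[M,G_s]\|+14\delta\le(40m^2+14)\delta .
\]

\subsection{From $D$ to $B$}

It remains to replace $D$ by a nearby operator that commutes exactly with the $\Pi'_s$, lies in $\mathfrak{S}$ and has finite spectrum. Since $D-\sum_s\Pi'_sD\Pi'_s=\sum_s[D,\Pi'_s]\Pi'_s$,
\[
\Big\|D-\sum_s\Pi'_sD\Pi'_s\Big\|\le(m+1)(40m^2+14)\delta .
\]
The function $f-\Lambda$ is real, bounded and of bounded support; rounding its values down to multiples of $\delta$ gives a simple function $f^\sharp$ of bounded support with $|f^\sharp-(f-\Lambda)|\le\delta$. The function $g\in C_0(\mathbb{R})$ is real, uniformly continuous and at most $\delta$ in modulus outside a bounded interval, so there is a real step function $g^\sharp$ with $|g^\sharp-g|\le\delta$. Then $D^\sharp=\Lambda1+f^\sharp(Q)+g^\sharp(P)-|u\rangle\langle u|\in\mathfrak{S}$ is self-adjoint and $\|D^\sharp-D\|\le2\delta$. Let $B_0=\sum_s\Pi'_sD^\sharp\Pi'_s\in\mathfrak{S}$. It is self-adjoint and commutes with every $\Pi'_s$. Since $\|\sum_s\Pi'_sX'\Pi'_s\|=\max_s\|\Pi'_sX'\Pi'_s\|\le\|X'\|$ for bounded $X'$,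
\[
\|D-B_0\|\le[(m+1)(40m^2+14)+2]\delta .
\]
By Lemma~\ref{lem:algebra}(c) the spectrum of $B_0$ is countable, so its complement is dense. Choose points $t_0<\dots<t_n$ outside the spectrum, with $t_i-t_{i-1}\le\delta$, such that the spectrum lies in $(t_0,t_n)$. Its parts in the intervals $(t_{i-1},t_i)$ are disjoint compact sets, so there is a continuous real function $\varphi$ equal to the midpoint of $(t_{i-1},t_i)$ on the $i$-th part. Then $B=\varphi(B_0)$ is self-adjoint, lies in $\mathfrak{S}$ by Lemma~\ref{lem:algebra}(b), has finite spectrum, commutes with the $\Pi'_s$, and $\|B-B_0\|\le\delta$. Finally,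
\[
\big\|\,|u\rangle\langle u|+B-f(Q)-g(P)\big\|=\|B-D\|\le[(m+1)(40m^2+14)+3]\delta=\varepsilon .
\]
This proves Proposition~\ref{prop:step}. \qed

\begin{remark}
The compact support of $u$ gives $u\in L^1$, hence $\Gamma<\infty$, and $fu=\nu u=0$. Each part of the hypothesis $\Pi_s\in\mathfrak{S}$ has its own use. The bounded support of $f_s$ and the compactness of $k_s$ confine these terms, up to $\delta$, to $[-L,L]$, where $\theta$, $\nu$ and $e$ vanish. That $g_s\in L^2$ makes $\|eg_s\|$ small for short $J$, and that $g_s$ is a step function allows Lemma~\ref{lem:log} to be applied.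
\end{remark}

\section{Construction of the basis}\label{sec:iteration}

We prove both parts of Theorem~\ref{thm:approx} at once. Let $\xi_1,\dots,\xi_r$ be orthonormal ($r=0$ is allowed) and $\varepsilon\in(0,1]$. Compactly supported unit vectors are dense in the unit sphere of $\mathcal{H}$ (truncate and normalize), and $\mathcal{H}$ is separable. So there is a sequence $(u_j)_{j\ge1}$ of compactly supported unit vectors that is dense in the unit sphere and in which every vector that occurs does so infinitely often.

We use that two projections $\Pi,\Pi'$ with $\|\Pi-\Pi'\|<1$ have the same rank: if $\Pi'\psi=\psi\neq0$, then $\|\Pi\psi-\psi\|<\|\psi\|$, so $\Pi$ is injective on the range of $\Pi'$, and the roles can be exchanged.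

\subsection{The induction}

We construct partitions of the identity $\mathcal{P}_0,\mathcal{P}_1,\dots$ into nonzero projections of $\mathfrak{S}$, and self-adjoint operators $B_i^{(j)}\in\operatorname{span}\mathcal{P}_j$ for $1\le i\le j$. Let $\mathcal{P}_0$ consist of the $|\xi_i\rangle\langle\xi_i|$, $i\le r$, and $1-\sum_i|\xi_i\rangle\langle\xi_i|$.

Let $j\ge1$, and let $\mathcal{P}_{j-1}$ and $B_i^{(j-1)}=\sum_{\Pi\in\mathcal{P}_{j-1}}b_i(\Pi)\Pi$, $i<j$, be given; the coefficients $b_i(\Pi)$ are real and refer to this stage. The move made in step $j$ must be small compared with the number of projections and the size of the coefficients, so choose $\varepsilon_j>0$ with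
\begin{equation}\label{eq:epsj}
\varepsilon_j\sum_{\Pi\in\mathcal{P}_{j-1}}\Big(1+\sum_{i<j}|b_i(\Pi)|\Big)\le2^{-j-1}\varepsilon\le2^{-j}.
\end{equation}
Proposition~\ref{prop:step}, applied to $\mathcal{P}_{j-1}$, $u_j$ and $\varepsilon_j$, provides moved projections $\Pi'$ for $\Pi\in\mathcal{P}_{j-1}$, functions $f_j,g_j$ and an operator $B_j$. Put
\[
B_i^{(j)}=\sum_{\Pi\in\mathcal{P}_{j-1}}b_i(\Pi)\Pi'\quad(i<j),\qquad B_j^{(j)}=B_j .
\]
We refine twice. First, let $\mathcal{Q}_j$ be the set of nonzero products $\Pi'1_{\{b\}}(B_j)$, with $\Pi\in\mathcal{P}_{j-1}$ and $b$ in the spectrum of $B_j$. As the spectrum is finite, $1_{\{b\}}(B_j)$ is a polynomial in $B_j$; it lies in $\mathfrak{S}$ and commutes with $\Pi'$. So $\mathcal{Q}_j\subset\mathfrak{S}$ is a partition of the identity whose span contains all $\Pi'$ and $B_j$. Second, to make sure that rank-one projections appear and eventually exhaust $\mathcal{H}$, let $\mathcal{F}_j=\operatorname{span}(u_1,\dots,u_j)$ and split each $\Pi\in\mathcal{Q}_j$ into the rank-one projections onto the vectors of an orthonormal basis of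 $\Pi\mathcal{F}_j$ and the remainder, if it is nonzero. The result is $\mathcal{P}_j$. Its members differ from those of $\mathcal{Q}_j$ or from $0$ by finite-rank operators, so $\mathcal{P}_j\subset\mathfrak{S}$, and $B_i^{(j)}\in\operatorname{span}\mathcal{P}_j$ for $i\le j$. Let $E_j$ be the sum of the rank-one projections split off in this step, that is, the projection onto $\bigoplus_{\Pi\in\mathcal{Q}_j}\Pi\mathcal{F}_j$. Since $u_i=\sum_{\Pi\in\mathcal{Q}_j}\Pi u_i$,
\begin{equation}\label{eq:Ej}
E_ju_i=u_i\qquad(i\le j).
\end{equation}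

\subsection{Passage to the limit}

\emph{The operators $B_i^{(j)}$ converge.} For $j>i$, \eqref{eq:epsj} gives $\|B_i^{(j)}-B_i^{(j-1)}\|\le\varepsilon_j\sum_\Pi|b_i(\Pi)|\le2^{-j}$. So $B_i^{(j)}$ converges in norm, as $j\to\infty$, to a self-adjoint $B_i^\infty$ with $\|B_i^\infty-B_i\|\le2^{-i}$. By the second estimate of Proposition~\ref{prop:step} and $\varepsilon_i\le2^{-i}$,
\begin{equation}\label{eq:limit}
\big\|\,|u_i\rangle\langle u_i|-\big(f_i(Q)+g_i(P)-B_i^\infty\big)\big\|\le2^{1-i}.
\end{equation}

\emph{Rank-one projections persist and converge.} Let $\Pi\in\mathcal{P}_{j-1}$ have rank one. Then $\Pi'$ has rank one, because $\varepsilon_j<1$. The products $\Pi'1_{\{b\}}(B_j)$ are orthogonal projections with sum $\Pi'$, so one of them is $\Pi'$ and the others vanish: $\Pi'\in\mathcal{Q}_j$. In the second refinement $\Pi'\mathcal{F}_j$ is either $0$, and then $\Pi'$ is the remainder, or the range of $\Pi'$, and then $\Pi'$ is the projection split off. In both cases $\Pi'\in\mathcal{P}_j$; we call it the \emph{successor} of $\Pi$. Distinct members have distinct successors,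 since the $\Pi'$ are nonzero and mutually orthogonal. Call a rank-one member of $\mathcal{P}_j$ \emph{new} if it is not a successor, and call a new member together with its iterated successors a \emph{line}. Every rank-one member of any $\mathcal{P}_j$ belongs to exactly one line, and there are countably many lines. Along a line the terms at stages $k-1$ and $k$ differ by at most $\varepsilon_k\le2^{-k}$, so they converge in norm to a projection, of rank one because it is at distance less than $1$ from late terms. Two different lines have different, hence orthogonal, terms at every stage at which both exist, so their limits are orthogonal. Write the limits as $|h_n\rangle\langle h_n|$ with orthonormal $h_n$.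

\emph{The $h_n$ form a basis.} Let $E_j^\infty$ be the sum of the limits of the lines through the rank-one constituents of $E_j$. For $k>j$ these lines have distinct terms in $\mathcal{P}_{k-1}$, so there are at most $|\mathcal{P}_{k-1}|$ of them, and \eqref{eq:epsj} gives $\|E_j^\infty-E_j\|\le\sum_{k>j}|\mathcal{P}_{k-1}|\varepsilon_k\le2^{-j}$. By \eqref{eq:Ej}, $\|u_i-E_j^\infty u_i\|=\|(E_j-E_j^\infty)u_i\|\le2^{-j}$ for $j\ge i$. So every $u_i$ lies in the closed span of the $h_n$, which is therefore $\mathcal{H}$. In particular there are infinitely many lines, and $n$ runs through $\mathbb{N}$.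

\emph{The $B_i^\infty$ are diagonal.} For large $j$ the $n$-th line has a term in $\mathcal{P}_j$, and $B_i^{(j)}\in\operatorname{span}\mathcal{P}_j$ commutes with it. In the limit $B_i^\infty$ commutes with $|h_n\rangle\langle h_n|$, so $h_n$ is an eigenvector of $B_i^\infty$.

\begin{proof}[Proof of Theorem~\ref{thm:approx}]
(a) The operators $f(Q)+g(P)+C$ of the statement form a real vector space, so its norm closure $\mathcal{V}$ is a closed real vector space. If $u$ is a vector of the sequence, then $u=u_i$ for infinitely many $i$, and \eqref{eq:limit} with $C=-B_i^\infty$ shows that $|u\rangle\langle u|\in\mathcal{V}$. Since $\|\,|\psi\rangle\langle\psi|-|u\rangle\langle u|\,\|\le2\|\psi-u\|$ for unit vectors, $\mathcal{V}$ contains all rank-one projections. By the spectral theorem, a self-adjoint compact operator is a norm limit of real linear combinations of these.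

(b) The claim for a given tolerance follows from the claim for a smaller one, so the assumption $\varepsilon\le1$ loses nothing. Number the lines so that the $i$-th starts at $|\xi_i\rangle\langle\xi_i|\in\mathcal{P}_0$ for $i\le r$. By \eqref{eq:epsj}, $\Delta_i=|h_i\rangle\langle h_i|-|\xi_i\rangle\langle\xi_i|$ has norm at most $\sum_j\varepsilon_j\le\varepsilon/2$. Choose the phase of $h_i$ so that $t=\langle\xi_i,h_i\rangle\in[0,1]$. The operator $\Delta_i$ is self-adjoint of rank at most two with $\operatorname{tr}\Delta_i=0$ and $\operatorname{tr}\Delta_i^2=2-2t^2$, so its nonzero eigenvalues are $\pm(1-t^2)^{1/2}$ and $\|\Delta_i\|^2=1-t^2$. Therefore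
\[
\|h_i-\xi_i\|^2=2(1-t)\le2(1-t^2)=2\|\Delta_i\|^2\le\varepsilon^2 .\qedhere
\]
\end{proof}

With the reduction in Section~\ref{sec:idea}, this also completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{1}

\bibitem{tomography}
\emph{Quantum Tomography With Phase Space Measurements},
\texttt{https://core.ac.uk/download/197990522.pdf}.

\end{thebibliography}
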